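\title{A finite $2$-class field tower that every tame prime makes infinite}

\begin{abstract}
For a prime $l$, a number field $k$ and a set $T$ of places of $k$, let $G_{k,T}$ be the Galois group of the maximal $l$-extension of $k$ unramified outside $T$. If $G_{k,\{\mathfrak p\}}$ is infinite for every finite prime $\mathfrak p\nmid l$, must $G_{k,\emptyset}$ be infinite? We show that the answer is no. For $l=2$ and $k=\mathbb{Q}(\sqrt{-466851})$, and for infinitely many other imaginary quadratic fields described by Legendre symbols among five primes, $G_{k,\emptyset}$ is finite while $G_{k,\{\mathfrak p\}}$ is infinite for every $\mathfrak p\nmid 2$. The infiniteness comes from the Golod--Shafarevich inequality. The finiteness comes from the relations among the five inertia involutions in the Galois group of the tower over $\mathbb{Q}$, which force this group to have an open abelian subgroup. The implication does hold when $k$ does not contain the $l$th roots of unity, and when $G_{k,\emptyset}$ is cyclic.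
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $l$ be a prime and $k$ a number field. An \emph{$l$-extension} of $k$ is a Galois extension whose group is pro-$l$. For a set $T$ of places of $k$, let $k_T$ be the maximal $l$-extension of $k$, inside a fixed algebraic closure, that is unramified outside $T$ (a real place outside $T$ must stay real), and put $G_{k,T}=\mathrm{Gal}(k_T/k)$. The field $k_\emptyset$ is the union of the $l$-class field tower of $k$, so $G_{k,\emptyset}$ is finite exactly when this tower terminates. If $T\subseteq T'$, then $G_{k,T}$ is a quotient of $G_{k,T'}$.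

Allowing ramification at a single finite prime $\mathfrak p\nmid l$ is the mildest way to enlarge $k_\emptyset$. The ramification is tame, so an inertia group at $\mathfrak p$ is generated by one element, and the kernel of $G_{k,\{\mathfrak p\}}\to G_{k,\emptyset}$ is the closed normal subgroup generated by that element. If $G_{k,\emptyset}$ is infinite, then so is every $G_{k,\{\mathfrak p\}}$. The following question, posed in \cite{towers}, asks for the converse.

\begin{quote}
\emph{Suppose that $G_{k,\{\mathfrak p\}}$ is infinite for every finite prime $\mathfrak p\nmid l$ of $k$. Must $G_{k,\emptyset}$ be infinite?}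
\end{quote}

It can be read inside one group. Let $S$ be the set of all places of $k$ not dividing $l$, the infinite ones included, so that $k_S$ is the maximal tame $l$-extension of $k$, and choose an inertia group $I_v\subseteq G_{k,S}$ for each $v\in S$. For finite $T\subseteq S$, the group $G_{k,T}$ is the quotient of $G_{k,S}$ by the closed normal subgroup generated by the $I_v$ with $v\notin T$. The question then reads: if the closed normal subgroup generated by all the $I_v$ except one, $I_{\mathfrak p}$, has infinite index for every choice of the finite prime $\mathfrak p$, does the closed normal subgroup generated by all the $I_v$ have infinite index?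

One would guess that it does. When $G_{k,\emptyset}$ is finite there are infinitely many primes to choose from, Chebotarev's theorem prescribes their splitting at will, and it suffices to find one prime that adds only finitely much to $k_\emptyset$. For $k=\mathbb{Q}$ every prime has this property (Example~\ref{ex:Q}), and Theorem~\ref{thm:compl}(ii) below finds such a prime in two large classes of cases. In general, however, the guess is wrong.

\subsection*{Results}
Throughout, indices of the objects $q_i,\tau_i,t_i,f_i,F_i,z_i,\dots$ are taken in $\mathbb{Z}/5$. Let $q_0,\dots,q_4$ be distinct primes, all congruent to $3$ modulo $4$, whose Legendre symbols satisfy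
\begin{equation}\label{eq:R}
\left(\frac{-q_j}{q_i}\right)=-1\iff j-i\in\{1,2\}\qquad(i\neq j). \tag{R}
\end{equation}
An example is $(q_0,\dots,q_4)=(3,7,43,11,47)$, with product $466851$; see Section~\ref{sec:fields}.

\begin{theorem}\label{thm:main}
Let $l=2$ and $k=\mathbb{Q}(\sqrt{-q_0q_1q_2q_3q_4})$, where $q_0,\dots,q_4$ are distinct primes congruent to $3$ modulo $4$ satisfying \eqref{eq:R}. Then:
\begin{enumerate}
\item[(a)] $G_{k,\{\mathfrak p\}}$ is infinite for every finite prime $\mathfrak p\nmid 2$ of $k$;
\item[(b)] $G_{k,\emptyset}$ is finite.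
\end{enumerate}
In particular the question has a negative answer, with $l=2$ and $k=\mathbb{Q}(\sqrt{-466851})$.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(i)] There are infinitely many fields $k$ as in Theorem~\ref{thm:main}. For each of them, with $l=2$, and every set $T$ of finite primes of $k$ not above $2$, the group $G_{k,T}$ is finite if and only if $T=\emptyset$.
\item[(ii)] Let $k$ be any number field and $l$ any prime, and suppose that $\mu_l\not\subset k$ or that $G_{k,\emptyset}$ is cyclic. If $G_{k,\emptyset}$ is finite, then $G_{k,\{\mathfrak p\}}$ is finite for some finite prime $\mathfrak p\nmid l$.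
\end{enumerate}
\end{theorem}

\subsection*{Where the counterexample comes from}
A nontrivial finite $2$-group with $d$ generators and $r$ relations, both minimal, satisfies $r>d^2/4$. Let $k$ be imaginary quadratic with units $\pm1$. Class field theory bounds $r-d$ in terms of units. If $G_{k,\emptyset}$ is finite, then $r\le d+1$, where the extra relation is due to the unit $-1$, and so $d\le4$. If $G_{k,\{\mathfrak p\}}$ is finite, only units congruent to $1$ modulo $\mathfrak p$ count; as $-1$ is not one of them for any $\mathfrak p\nmid 2$, we get $r=d$ and $d\le 3$. So there is a window: when $G_{k,\emptyset}$ needs exactly four generators, all the groups $G_{k,\{\mathfrak p\}}$ are infinite, while the inequality says nothing about $G_{k,\emptyset}$. This is Section~\ref{sec:GS}.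

The main work is to prove that a tower with four generators is finite, which no lower bound on relations can do. We pass to $H=\mathrm{Gal}(k_\emptyset/\mathbb{Q})$. It is generated by five involutions $\tau_i$, the generators of inertia at the $q_i$, and each $\tau_i$ commutes with a Frobenius element that \eqref{eq:R} determines modulo the Frattini subgroup (Section~\ref{sec:H}). These relations make the graded Lie algebra of $H$ very small (Section~\ref{sec:L}). A closer computation in the group (Section~\ref{sec:signs}) shows that conjugation by $\tau_0\tau_1\tau_2\tau_3\tau_4$ acts on deep open subgroups as inversion modulo fourth powers, and this forces such a subgroup to be abelian (Section~\ref{sec:inversion}). An abelian open subgroup of $G_{k,\emptyset}$ is a quotient of an ideal class group, hence finite.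

\subsection*{Conventions}
Subgroups of profinite groups are closed, and ``generated'' means topologically generated. We write $[x,y]=xyx^{-1}y^{-1}$ and use the identities
\begin{equation}\label{eq:comm}
[x,yw]=[x,y]\cdot y[x,w]y^{-1},\qquad [xw,y]=x[w,y]x^{-1}\cdot[x,y].
\end{equation}
They show that the commutator is multiplicative in each variable whenever its values are central. For a pro-$l$ group $X$, the Frattini subgroup is $\Phi(X)=X^l[X,X]$, and $d(X)=\dim H^1(X,\mathbb{F}_l)$. \emph{Burnside's basis theorem} says that a subset generates $X$ if and only if its image generates the elementary abelian group $X/\Phi(X)$; so when $X$ is finitely generated, $d(X)=\dim X/\Phi(X)$ is the minimal number of generators.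

\section{Two cases in which the implication holds}\label{sec:easy}

We prove Theorem~\ref{thm:compl}(ii) first, because it shows what a counterexample must avoid. The only tool is the structure of tame ramification. Let $L/k$ be an $l$-extension, $\mathfrak p\nmid l$ a finite prime of $k$ of norm $q$, and fix a prime of $L$ above $\mathfrak p$. Wild inertia is a pro-$p$ group, $p\neq l$ the residue characteristic, so it is trivial. Hence the inertia group is generated by one element $\tau$, and every element $\sigma$ of the decomposition group that induces the Frobenius automorphism on residue fields (a \emph{Frobenius lift}) satisfies $\sigma\tau\sigma^{-1}=\tau^q$.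

\begin{proof}[Proof of Theorem~\ref{thm:compl}(ii)]
Let $G_{k,\emptyset}$ be finite.

Suppose that $\mu_l\not\subset k$. We find a prime that cannot ramify at all. By Chebotarev's theorem there is a finite prime $\mathfrak p\nmid l$ whose Frobenius in $\mathrm{Gal}(k(\mu_l)/k)$ is nontrivial, that is, $q=N\mathfrak p\not\equiv1\pmod l$. Take $\tau$ and $\sigma$ as above for $L=k_{\{\mathfrak p\}}$. If $\tau\neq1$, then $\langle\tau\rangle/\langle\tau^l\rangle$ has order $l$, and its automorphism group has order $l-1$. The decomposition group is pro-$l$, so it acts trivially on this quotient, whereas $\sigma$ acts as the $q$th power map. This gives $q\equiv 1\pmod l$, a contradiction. So $\tau=1$, the extension $k_{\{\mathfrak p\}}/k$ is unramified, and $G_{k,\{\mathfrak p\}}=G_{k,\emptyset}$ is finite.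

Suppose that $G_{k,\emptyset}$ is cyclic, and let $K=k_\emptyset$. By Chebotarev's theorem there is a finite prime $\mathfrak p\nmid l$ whose Frobenius generates $\mathrm{Gal}(K/k)$; then $K$ has exactly one prime $\mathfrak P$ above $\mathfrak p$. Put $X=\mathrm{Gal}(k_{\{\mathfrak p\}}/K)$. The inertia groups of the primes of $k_{\{\mathfrak p\}}$ above $\mathfrak p$ lie in $X$, because $K/k$ is unramified. The fixed field of the subgroup they generate is an unramified $l$-extension of $k$, so it is contained in $K$; hence they generate $X$. All these primes lie above $\mathfrak P$, so $X$ permutes them transitively and the inertia groups are conjugate in $X$. They therefore have the same cyclic image in $X/\Phi(X)$, and by Burnside's basis theorem $X$ is generated by one element. Thus $k_{\{\mathfrak p\}}/K$ is abelian, unramified outside $\mathfrak P$ and tamely ramified at $\mathfrak P$, so $X$ is a quotient of the ray class group of $K$ modulo $\mathfrak P$, which is finite. Hence $G_{k,\{\mathfrak p\}}$ is finite.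
\end{proof}

\begin{example}\label{ex:Q}
For $k=\mathbb{Q}$ the group $G_{\mathbb{Q},\emptyset}$ is trivial by Minkowski's theorem, so the second argument applies to every prime $p\ne l$. It shows that $G_{\mathbb{Q},\{p\}}$ is abelian, hence equal to the largest $l$-quotient of the ray class group $(\mathbb{Z}/p)^\times/\{\pm1\}$.
\end{example}

A counterexample thus needs $\mu_l\subset k$ and a noncyclic group $G_{k,\emptyset}$. The first condition always holds for $l=2$. From now on $l=2$.

\section{The fields}\label{sec:fields}

For distinct primes $q_i,q_j\equiv3\pmod4$, quadratic reciprocity gives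
\[
\left(\frac{-q_j}{q_i}\right)\left(\frac{-q_i}{q_j}\right)=\left(\frac{q_j}{q_i}\right)\left(\frac{q_i}{q_j}\right)=-1 .
\]
Also, for $i\neq j$ in $\mathbb{Z}/5$ exactly one of $j-i$ and $i-j$ lies in $\{1,2\}$. So \eqref{eq:R} for the pair $(i,j)$ is equivalent to \eqref{eq:R} for $(j,i)$, and there is only one condition for each of the ten unordered pairs. Since $-1$ is not a square modulo $q_i$, condition \eqref{eq:R} says: \emph{$q_j$ is a square modulo $q_i$ if and only if $j-i\in\{1,2\}$.}

The primes can be chosen one after another. Once $q_0,\dots,q_{j-1}$ are fixed, the conditions on $q_j$ are $q_j\equiv3\pmod 4$ and a prescribed value of $\left(\frac{q_j}{q_i}\right)$ for each $i<j$. By the Chinese remainder theorem they hold on some invertible residue class modulo $4q_0\cdots q_{j-1}$, which contains infinitely many primes by Dirichlet's theorem. Distinct sets of primes give distinct fields, so there are infinitely many fields $k$ as in Theorem~\ref{thm:main}.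

For $(q_0,\dots,q_4)=(3,7,43,11,47)$ the verification is as follows.
\begin{itemize}
\item Modulo $q_0=3$: $7\equiv 43\equiv1$ are squares, and $11\equiv47\equiv2$ are not.
\item Modulo $q_1=7$, with squares $1,2,4$: $43\equiv1$ and $11\equiv4$ are squares, and $47\equiv5$ and $3$ are not.
\item Modulo $q_3=11$, with squares $1,3,4,5,9$: $47\equiv3$ and $3$ are squares, and $7$ and $43\equiv10$ are not.
\end{itemize}
This settles every pair that meets $\{3,7,11\}$. For the remaining pair, $q_4=47\equiv4$ is a square modulo $q_2=43$, as required.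

Fix $q_0,\dots,q_4$ and $k$ as in Theorem~\ref{thm:main}. Since $-q_0\cdots q_4\equiv1\pmod4$, the primes that ramify in $k/\mathbb{Q}$ are exactly the $q_i$. Let
\[
M=\mathbb{Q}(\sqrt{-q_0},\dots,\sqrt{-q_4}),
\]
a field of degree $32$ that contains $k$ because $-q_0\cdots q_4=\prod_i(-q_i)$.

\begin{lemma}\label{lem:M}
The extension $M/k$ is unramified with group $(\mathbb{Z}/2)^4$. Hence $M\subseteq k_\emptyset$ and $d(G_{k,\emptyset})\ge4$.
\end{lemma}

\begin{proof}
As $-q_j\equiv1\pmod 4$, only $q_j$ ramifies in $\mathbb{Q}(\sqrt{-q_j})$. So only the $q_i$ ramify in $M$, and the inertia group of $q_i$ in $\mathrm{Gal}(M/\mathbb{Q})$ fixes $\sqrt{-q_j}$ for $j\neq i$; it has order $2$. Since $q_i$ already has ramification index $2$ in $k$, the extension $M/k$ is unramified at all finite primes, and the infinite place of $k$ is complex.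
\end{proof}

\section{One tame prime and the Golod--Shafarevich inequality}\label{sec:GS}

For a finite $2$-group $\Gamma$, the number $r(\Gamma)=\dim H^2(\Gamma,\mathbb{F}_2)$ is the minimal number of relations of $\Gamma$ as a pro-$2$ group on $d(\Gamma)$ generators. The Golod--Shafarevich theorem, in the form of Gasch\"utz and Vinberg \cite[Ch.~I, \S4, Annexe]{Serre}, states that
\begin{equation}\label{eq:GS}
r(\Gamma)>d(\Gamma)^2/4\qquad\text{for every nontrivial finite $2$-group }\Gamma.
\end{equation}
To use it we need an upper bound for $r(\Gamma)$. The space $H^2(\Gamma,\mathbb{F}_2)$ is dual to $H_2(\Gamma,\mathbb{F}_2)$, and the universal coefficient theorem gives an exact sequence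
\[
0\to H_2(\Gamma,\mathbb{Z})\otimes\mathbb{F}_2\to H_2(\Gamma,\mathbb{F}_2)\to\mathrm{Tor}(H_1(\Gamma,\mathbb{Z}),\mathbb{F}_2)\to0 .
\]
The last term is the $2$-torsion of the finite abelian group $\Gamma^{\mathrm{ab}}$, of dimension $d(\Gamma)$. Therefore
\begin{equation}\label{eq:rd}
r(\Gamma)-d(\Gamma)=\dim H_2(\Gamma,\mathbb{Z})\otimes\mathbb{F}_2 .
\end{equation}
For a Galois group, class field theory expresses $H_2(\Gamma,\mathbb{Z})$ through id\`ele classes, and for a maximal extension with restricted ramification, through units.

We recall what is needed. For a finite group $\Gamma$ and a $\Gamma$-module $A$, the Tate groups $\hat H^n(\Gamma,A)$, $n\in\mathbb{Z}$, form long exact sequences, commute with products, and are killed by $|\Gamma|$, so they vanish if multiplication by $|\Gamma|$ is bijective on $A$. Moreover $\hat H^0(\Gamma,A)$ is $A^\Gamma$ modulo norms, $\hat H^{-3}(\Gamma,A)=H_2(\Gamma,A)$, and Shapiro's lemma identifies the Tate groups of a module induced from a subgroup with those of the subgroup. If $K/k$ is a finite Galois extension of number fields with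 group $\Gamma$, id\`ele group $J_K$ and id\`ele class group $C_K=J_K/K^\times$, Tate's theorem gives $\hat H^n(\Gamma,C_K)\cong\hat H^{n-2}(\Gamma,\mathbb{Z})$. Finally, in a finite unramified extension of nonarchimedean local fields, all Tate groups of the local units vanish.

\begin{proposition}\label{prop:GS}
Let $k$ be an imaginary quadratic field with $\mathcal{O}_k^\times=\{\pm1\}$ and let $\mathfrak p\nmid2$ be a finite prime of $k$. If $G_{k,\{\mathfrak p\}}$ is finite, then $d(G_{k,\{\mathfrak p\}})\le3$.
\end{proposition}

\begin{proof}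
Let $K=k_{\{\mathfrak p\}}$ and $\Gamma=\mathrm{Gal}(K/k)$. We look for a subgroup of $J_K$ without cohomology whose image in $C_K$ has odd index. Let
\[
\mathcal{U}=\prod_{w\mid\infty}K_w^\times\times\prod_{w\mid\mathfrak p}\mathcal{U}_w^1\times\prod_{w\nmid\mathfrak p\infty}\mathcal{O}_w^\times\subset J_K,
\]
where $\mathcal{U}^1_w$ is the group of local units congruent to $1$ modulo the maximal ideal, and let $E^1=K^\times\cap\mathcal{U}$, the group of units of $K$ congruent to $1$ modulo every prime above $\mathfrak p$.

\emph{The finite ray class group $R=J_K/K^\times\mathcal{U}$ has odd order.} Otherwise $K$ has a quadratic extension unramified outside the primes above $\mathfrak p$. The compositum of its conjugates over $k$ is a $2$-extension of $k$, unramified outside $\mathfrak p$ and strictly larger than $K$, contradicting the maximality of $K$. Since $\Gamma$ is a $2$-group, $\hat H^n(\Gamma,R)=0$ for all $n$.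

\emph{All $\hat H^n(\Gamma,\mathcal{U})$ vanish.} Group the factors of $\mathcal{U}$ by the place $v$ of $k$ below $w$. Each group of factors is induced from the decomposition group $\Gamma_w$ of one place $w\mid v$, so it suffices to show that the Tate groups of $\Gamma_w$ in the factor at $w$ vanish. For $v$ infinite, $\Gamma_w$ is trivial since $k$ is imaginary. For $v=\mathfrak p$, the group $\mathcal{U}_w^1$ is pro-$p$ with $p$ odd, so squaring is bijective on it, while $\Gamma_w$ is a $2$-group. (The full unit group would not do here, as $K/k$ may ramify at $\mathfrak p$.) For all other $v$, the extension $K_w/k_v$ is unramified.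

The sequences $1\to E^1\to\mathcal{U}\to\mathcal{U}/E^1\to1$ and $1\to\mathcal{U}/E^1\to C_K\to R\to1$ and Tate's theorem now give
\[
\hat H^0(\Gamma,E^1)\cong\hat H^{-1}(\Gamma,\mathcal{U}/E^1)\cong\hat H^{-1}(\Gamma,C_K)\cong\hat H^{-3}(\Gamma,\mathbb{Z})=H_2(\Gamma,\mathbb{Z}).
\]
The group $(E^1)^\Gamma$ consists of the units of $k$ congruent to $1$ modulo $\mathfrak p$. The units are $\pm1$, and $-1\not\equiv1\pmod{\mathfrak p}$ because $\mathfrak p\nmid2$. So $(E^1)^\Gamma=1$ and $H_2(\Gamma,\mathbb{Z})=0$. By \eqref{eq:rd}, $r(\Gamma)=d(\Gamma)$. If $\Gamma\neq1$, then \eqref{eq:GS} reads $d>d^2/4$, so $d<4$.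
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
The field $k$ is neither $\mathbb{Q}(\sqrt{-1})$ nor $\mathbb{Q}(\sqrt{-3})$, so its units are $\pm1$. Since $G_{k,\emptyset}$ is a quotient of $G_{k,\{\mathfrak p\}}$, Lemma~\ref{lem:M} gives $d(G_{k,\{\mathfrak p\}})\ge4$. By Proposition~\ref{prop:GS}, $G_{k,\{\mathfrak p\}}$ is infinite.
\end{proof}

Condition \eqref{eq:R} played no role here; only the number of primes did.

\begin{remark}\label{rem:window}
Run the same proof for a finite group $\Gamma=G_{k,\emptyset}$, with $\mathcal{O}_w^\times$ at all finite places. It gives $H_2(\Gamma,\mathbb{Z})\cong\hat H^0(\Gamma,\mathcal{O}_K^\times)$, a quotient of $\{\pm1\}$. So $r\le d+1$, and \eqref{eq:GS} yields $d^2/4<d+1$, that is, $d\le4$. The value $d=4$ is the only one allowed here and excluded in Proposition~\ref{prop:GS}.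
\end{remark}

\section{Generators and relations over $\mathbb{Q}$}\label{sec:H}

The group $G_{k,\emptyset}$ has no inertia subgroups, and so no evident generators. Over $\mathbb{Q}$ it acquires them. By maximality $k_\emptyset$ is Galois over $\mathbb{Q}$, and $H=\mathrm{Gal}(k_\emptyset/\mathbb{Q})$ is a pro-$2$ group containing $G_{k,\emptyset}$ with index $2$.

\begin{lemma}\label{lem:rel}
The group $H$ is generated by elements $\tau_0,\dots,\tau_4$ such that
\begin{equation}\label{eq:rel}
\tau_i^2=1,\qquad [\tau_i,\sigma_i]=1\quad\text{where}\quad\sigma_i=\tau_{i+1}\tau_{i+2}c_i\ \text{ for some }c_i\in\Phi(H).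
\end{equation}
Moreover $\Phi(H)=\mathrm{Gal}(k_\emptyset/M)\subseteq G_{k,\emptyset}$.
\end{lemma}

\begin{proof}
Fix a prime of $k_\emptyset$ above $q_i$. Its inertia group in $H$ meets $G_{k,\emptyset}$ trivially and maps onto $\mathrm{Gal}(k/\mathbb{Q})$, so it has order $2$; let $\tau_i$ be its generator. No other rational prime ramifies in $k_\emptyset$. The fixed field of the normal subgroup generated by the $\tau_i$ is unramified at all finite primes, so it is $\mathbb{Q}$ by Minkowski's theorem. Conjugate elements have the same image in $H/\Phi(H)$, so the images of the $\tau_i$ generate $H/\Phi(H)$, and the $\tau_i$ generate $H$. In particular $|H/\Phi(H)|\le 2^5$. Since $\mathrm{Gal}(M/\mathbb{Q})\cong(\mathbb{Z}/2)^5$ is a quotient of $H/\Phi(H)$, the two groups are equal. In $\mathrm{Gal}(M/\mathbb{Q})$, the element $\tau_i$ changes the sign of $\sqrt{-q_i}$ and fixes the other square roots.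

The inertia group $\langle\tau_i\rangle$ is normal of order $2$ in the decomposition group, hence central in it, so $\tau_i$ commutes with a Frobenius lift $\sigma_i$. Replacing $\sigma_i$ by $\sigma_i\tau_i$ if necessary, we may assume that $\sigma_i$ fixes $\sqrt{-q_i}$. For $j\neq i$ it multiplies $\sqrt{-q_j}$ by $\left(\frac{-q_j}{q_i}\right)$. By \eqref{eq:R}, $\sigma_i$ and $\tau_{i+1}\tau_{i+2}$ have the same restriction to $M$.
\end{proof}

Each $\tau_i$ lies outside $G_{k,\emptyset}$, so $G_{k,\emptyset}$ is generated by the products $\tau_i\tau_j=(\tau_0\tau_i)^{-1}(\tau_0\tau_j)$. Hence $d(G_{k,\emptyset})=4$: our fields lie in the window of Remark~\ref{rem:window}.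

We know nothing about the $c_i$ except that they lie in $\Phi(H)$. The rest of the proof is group theory that works for every choice of them.

\begin{proposition}\label{prop:ab}
Let $H$ be a pro-$2$ group generated by elements $\tau_0,\dots,\tau_4$ satisfying \eqref{eq:rel}. Then $\Phi(H)$ contains an abelian subgroup that is open in $H$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main}(b) and~\ref{thm:compl}(i), given Proposition~\ref{prop:ab}]
Let $U\subseteq\Phi(H)$ be abelian and open in $H=\mathrm{Gal}(k_\emptyset/\mathbb{Q})$. Then $U=\mathrm{Gal}(k_\emptyset/N)$ for a number field $N\supseteq M\supseteq k$, and $k_\emptyset/N$ is abelian and unramified at all places. So $U$ is a quotient of the class group of $N$, hence finite. Thus $H$ and $G_{k,\emptyset}$ are finite, which is Theorem~\ref{thm:main}(b).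

Section~\ref{sec:fields} showed that there are infinitely many fields $k$. If $T$ contains a prime $\mathfrak p$, then $G_{k,T}$ has the infinite quotient $G_{k,\{\mathfrak p\}}$; if $T=\emptyset$, it is finite.
\end{proof}

Two examples show the two halves of the proof of Proposition~\ref{prop:ab}. The first shows how relations of the type \eqref{eq:rel} cut down a group although the $c_i$ are unknown.

\begin{example}[three primes]\label{ex:three}
Take $(q_0,q_1,q_2)=(3,7,11)$ with indices in $\mathbb{Z}/3$, and $k=\mathbb{Q}(\sqrt{-231})$. The residues listed in Section~\ref{sec:fields} show that $q_j$ is a square modulo $q_i$ exactly when $j-i=1$. The proofs of Lemmas~\ref{lem:M} and~\ref{lem:rel} apply without change: $H=\mathrm{Gal}(k_\emptyset/\mathbb{Q})$ is generated by involutions $\tau_0,\tau_1,\tau_2$ with $[\tau_i,\tau_{i+1}c_i]=1$ and $c_i\in P=\Phi(H)$. In $H/[P,H]$ the $c_i$ are central, so $\tau_i$ and $\tau_{i+1}$ commute. Every pair of indices has the form $\{i,i+1\}$, so $H/[P,H]$ is elementary abelian, and $P=[P,H]$. In a finite quotient, which is nilpotent, this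 forces the image of $P$ to be trivial. So $P=1$ and $k_\emptyset=\mathbb{Q}(\sqrt{-3},\sqrt{-7},\sqrt{-11})$. The unknown $c_i$ disappear because they enter one step deeper in a central filtration than the terms being computed.
\end{example}

With three primes, three relations kill three commutators. With five primes, five relations face ten commutators $[\tau_i,\tau_j]$, and five survive. The second example shows that they can have infinite order, so that \eqref{eq:rel} alone does not give finiteness and class field theory is needed at the end. For a group $H$ as in Proposition~\ref{prop:ab} put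
\[
T_a(x)=\tau_ax\tau_a,\qquad F_i=[\tau_i,\tau_{i+1}]=(\tau_i\tau_{i+1})^2,\qquad \theta=T_0T_1T_2T_3T_4,
\]
and define signs $\chi_i(a)=-1$ for $a\in\{i,i+1,i+2\}$ and $\chi_i(a)=+1$ for $a\in\{i+3,i+4\}$.

\begin{example}[the dihedral model]\label{ex:dihedral}
Let $\Delta=\mathbb{Z}_2\rtimes\{\pm1\}$ be the pro-$2$ dihedral group, generated by involutions $s,t$ whose product generates $\mathbb{Z}_2$. Fix $i$ and set
\[
\tau_i=s,\qquad\tau_{i+1}=\tau_{i+2}=t,\qquad\tau_{i+3}=\tau_{i+4}=1 .
\]
Then \eqref{eq:rel} holds with all $c_j=1$: the elements $\tau_i,\tau_{i+1},\tau_{i+2}$ must commute with $t^2=1$, $t$ and $1$, and the other two are trivial. Here $F_i=(st)^2$ has infinite order, and $F_j=1$ for $j\neq i$, being one of $(tt)^2$, $t^2$, $1$, $s^2$. Now let $H_0\subset\Delta^5$ be generated by the five elements $\tau_a$ whose $i$th coordinates are given by the $i$th assignment. The relations \eqref{eq:rel} hold in $H_0$, the $F_i$ generate a copy of $\mathbb{Z}_2^5$, and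
\[
T_a(F_i)=F_i^{\chi_i(a)} .
\]
Each $F_i$ is inverted by three of the five $T_a$, so $\theta(F_i)=F_i^{-1}$ for all $i$.
\end{example}

This suggests the mechanism. If an automorphism $\theta$ of a group inverts every element, then $x^{-1}y^{-1}=\theta(xy)=y^{-1}x^{-1}$ and the group is abelian. In terms of commutators: $\theta$ inverts $[x,y]$, and to first order it also fixes it, since $[x^{-1},y^{-1}]$ and $[x,y]$ agree to first order. In a general $H$ the formula $T_a(F_i)=F_i^{\chi_i(a)}$ holds only approximately. An approximation modulo squares is worthless, since $x$ and $x^{-1}$ agree modulo squares. We must therefore prove it modulo fourth powers, in a sense to be made precise, and this is the purpose of the next two sections.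

From now on $H$ is as in Proposition~\ref{prop:ab}.

\section{The Zassenhaus Lie algebra}\label{sec:L}

To measure approximations we need a filtration of $H$ that records both commutators and squares. The \emph{Zassenhaus filtration} is defined by $D_1=H$ and
\[
D_n=D_{\lceil n/2\rceil}^2\prod_{i+j=n}[D_i,D_j]\qquad(n\ge2),
\]
where $D^2$ denotes the subgroup generated by the squares. We recall its properties from \cite[Ch.~11]{DDMS}. The $D_n$ form a descending chain of open normal subgroups with $\bigcap D_n=1$; $D_2=\Phi(H)$; $[D_m,D_n]\subseteq D_{m+n}$; and $x\in D_n$ implies $x^2\in D_{2n}$. The quotients $L_n=D_n/D_{n+1}$ are finite-dimensional $\mathbb{F}_2$-vector spaces. Group commutators induce a Lie bracket $L_m\times L_n\to L_{m+n}$ on $L=\bigoplus L_n$, and squaring induces maps $L_n\to L_{2n}$, $u\mapsto u^{[2]}$, with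
\begin{equation}\label{eq:restricted}
(u+u')^{[2]}=u^{[2]}+u'^{[2]}+[u,u'],\qquad [u^{[2]},v]=[u,[u,v]]
\end{equation}
for $u,u'\in L_n$ and $v\in L_m$. These formulas come from the group identities $(xy)^2=x^2[x^{-1},y]y^2$ and
\begin{equation}\label{eq:sq}
[x^2,y]=[x,[x,y]]\,[x,y]^2 .
\end{equation}
In characteristic $2$ the bracket is symmetric. The definition of $D_n$ shows that for $n\ge2$ the space $L_n$ is spanned by the brackets $[L_i,L_j]$ with $i+j=n$ and, if $n$ is even, the squares of elements of $L_{n/2}$; for odd $n$ the squares already lie in $D_{n+1}$. Consequently \emph{a homogeneous element $v$ with $[v,L_1]=0$ is central}: by the Jacobi identity and \eqref{eq:restricted} its centralizer is closed under brackets and squares, so it contains every $L_n$ by induction.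

Let $t_i\in L_1$ be the class of $\tau_i$ and $f_i=[t_i,t_{i+1}]\in L_2$ the class of $F_i$. The $t_i$ span $L_1$. Since $t_i^{[2]}=0$, formula \eqref{eq:restricted} gives
\begin{equation}\label{eq:tt}
[[v,t_i],t_i]=0\qquad\text{for all }v\in L.
\end{equation}

\begin{lemma}\label{lem:L}
\begin{enumerate}
\item[(a)] $f_i=[t_i,t_{i+1}]=[t_i,t_{i+2}]$, and $L_2$ is spanned by $f_0,\dots,f_4$.
\item[(b)] $[f_i,t_a]=0$ for $a\neq i+3$. The element $z=[f_i,t_{i+3}]$ does not depend on $i$, it spans $L_3$, and it is central.
\item[(c)] $[L_m,L_n]=0$ for $m+n\ge4$. For $n\geq 3$: if $n=2^r$, then $L_n$ is spanned by the $f_i^{[2^{r-1}]}$; if $n=3\cdot2^r$, then $L_n$ is spanned by $z^{[2^r]}$; otherwise $L_n=0$.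
\end{enumerate}
Here $u^{[2^r]}$ denotes the $r$-fold iterate of $u\mapsto u^{[2]}$.
\end{lemma}

\begin{proof}
(a) The class of $\sigma_i$ in $L_1$ is $t_{i+1}+t_{i+2}$, so \eqref{eq:rel} gives $[t_i,t_{i+1}]+[t_i,t_{i+2}]=0$. By \eqref{eq:restricted} and $t_i^{[2]}=0$, squares of elements of $L_1$ are sums of brackets $[t_i,t_j]$. Every pair of distinct indices has the form $\{i,i+1\}$ or $\{i,i+2\}$, so the $f_i$ span $L_2$.

(b) The space $L_3$ is spanned by the $[f_i,t_a]$. By (a) and \eqref{eq:tt} these vanish for $a=i,i+1,i+2$. The Jacobi identity for $t_{i-1},t_i,t_{i+1}$ reads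
\[
[f_{i-1},t_{i+1}]+[f_i,t_{i-1}]+[f_{i-1},t_i]=0,
\]
where we used $[t_{i+1},t_{i-1}]=f_{i-1}$. The outer terms vanish, so $[f_i,t_{i-1}]=0$, which is the case $a=i+4$. The Jacobi identity for $t_i,t_{i+1},t_{i+3}$ reads
\[
[f_i,t_{i+3}]+[f_{i+1},t_i]+[f_{i+3},t_{i+1}]=0,
\]
where we used $[t_{i+1},t_{i+3}]=f_{i+1}$ and $[t_{i+3},t_i]=f_{i+3}$. The middle term vanishes, and $i+1=(i+3)+3$. So $[f_i,t_{i+3}]$ is unchanged under $i\mapsto i+3$, which generates $\mathbb{Z}/5$. Finally $[z,t_a]=[[f_{a-3},t_a],t_a]=0$ for every $a$ by \eqref{eq:tt}, so $z$ is central.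

(c) For $n=4$ we have $[L_1,L_3]=0$ by (b), and
\[
[f_i,f_j]=[f_i,[t_j,t_{j+1}]]=[[f_i,t_j],t_{j+1}]+[t_j,[f_i,t_{j+1}]]=0,
\]
because $[f_i,t_a]\in\mathbb{F}_2z$ is central. So $L_4$ is spanned by squares, squaring is additive on $L_2$, and the $f_i^{[2]}$ span $L_4$. They are central, since $[f_i^{[2]},t_a]=[f_i,[f_i,t_a]]=0$. Now let $n\geq 5$ and suppose that $L_m$ is central for $3\le m<n$. In a bracket $[L_i,L_j]$ with $i+j=n$ one index is at least $3$, so the bracket vanishes. Hence $L_n=0$ for odd $n$, and for even $n$ the space $L_n$ is the image of the additive map $u\mapsto u^{[2]}$ on the central space $L_{n/2}$; it is central by \eqref{eq:restricted}. The description of $L_n$ follows by induction.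
\end{proof}

In terms of the group, (c) gives $D_5=D_6$ and
\begin{equation}\label{eq:gain}
[D_m,D_n]\subseteq D_{m+n+1}\qquad(m+n\ge4).
\end{equation}
Parts (a) and (c) use the exact shape of \eqref{eq:R}; they say that the deep part of $H$ is built from the powers of five elements $F_i$, as in Example~\ref{ex:dihedral}, and possibly of one more element, of class $z$.

\section{The action on the elements $F_i$}\label{sec:signs}

The Lie algebra cannot see signs, since $F_i$ and $F_i^{-1}$ differ by $F_i^2\in D_4$. In this section we compute $T_a(F_i)$ in the group, and we show that the powers of $z$ do not occur. For involutions $s,t$, conjugation by $s$ or $t$ sends $(st)^2$ to $(ts)^2=(st)^{-2}$. So with $F_i'=[\tau_i,\tau_{i+2}]=(\tau_i\tau_{i+2})^2$ we have exactly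
\begin{equation}\label{eq:exact}
T_i(F_i)=T_{i+1}(F_i)=F_i^{-1},\qquad T_{i+2}(F_i')=F_i'^{-1}.
\end{equation}
The failure of $T_{i+3}$ to fix $F_i$ is measured by
\[
z_i=F_i^{-1}\cdot T_{i+3}(F_i)=[F_i^{-1},\tau_{i+3}]\in D_3 .
\]
Its class in $L_3$ is $z$, and $T_{i+3}(z_i)=T_{i+3}(F_i)^{-1}F_i=z_i^{-1}$.

\subsection*{Modulo $D_5$}
The first quotient in which $F_i$ and $F_i^{-1}$ can differ is $H/V$ with $V=D_5=D_6$. By \eqref{eq:gain}, $[D_3,H]\subseteq V$ and $[D_2,D_2]\subseteq V$, and squares of elements of $D_3$ lie in $D_6=V$. Thus \emph{$D_3/V$ is central in $H/V$ and of exponent at most $2$.} The unknown $c_i$ will contribute only elements of $D_3$, which is why they do no harm.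

\begin{lemma}\label{lem:V}
For all $i,j$:
\begin{enumerate}
\item[(a)] $F_i'\in F_iD_3$ and $T_{i+2}(F_i)\in F_i^{-1}V$;
\item[(b)] $T_{i+4}(F_i)\in F_iV$;
\item[(c)] $z_i\equiv z_j\pmod V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v=[\tau_i,c_i]\in D_3$ and $w=T_{i+2}(v)$, so $w\equiv v\pmod V$. Expanding $[\tau_i,\tau_{i+1}\tau_{i+2}c_i]=1$ twice by \eqref{eq:comm} gives
\[
F_i\cdot T_{i+1}\bigl(F_i'\,w\bigr)=1 .
\]
Applying $T_{i+1}$ and \eqref{eq:exact}, we get $F_i=F_i'w$, which is the first claim. Applying $T_{i+2}$ to this equation,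
\[
T_{i+2}(F_i)=F_i'^{-1}v=wF_i^{-1}v\equiv F_i^{-1}v^2\equiv F_i^{-1}\pmod V .
\]

(b) The element $\tau_{i-1}$ commutes with $\sigma_{i-1}=xc$, where $x=\tau_i\tau_{i+1}$ and $c=c_{i-1}$, hence with
\[
\sigma_{i-1}^2=x^2\,(x^{-1}cx)\,c=F_i\,u,\qquad u=[x^{-1},c]\,c^2\in D_3 .
\]
So $F_iu=T_{i-1}(F_i)T_{i-1}(u)\equiv T_{i-1}(F_i)\,u\pmod V$.

(c) We lift the second Jacobi computation of Lemma~\ref{lem:L}(b) from $D_3/D_4$ to $D_3/V$. Let $\gamma_1=H$, $\gamma_{n+1}=[\gamma_n,H]$ be the lower central series. The Hall--Witt identity implies $[[x,y],w]\,[[y,w],x]\,[[w,x],y]\in\gamma_4$ for all $x,y,w\in H$, and $\gamma_4\subseteq[D_3,H]\subseteq V$. For $\tau_i,\tau_{i+1},\tau_{i+3}$ this gives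
\[
[F_i,\tau_{i+3}]\,[F_{i+1}',\tau_i]\,[F_{i+3}',\tau_{i+1}]\in V .
\]
For fixed $y\in H$, the map $x\mapsto[x,y]V$ is a homomorphism $D_2\to D_3/V$ by \eqref{eq:comm}, and it is trivial on $D_3$. So by (a) we may drop the primes, and we may replace $F$ by $F^{-1}$ as $D_3/V$ has exponent at most $2$. The first factor becomes $z_i$, the third becomes $[F_{i+3}^{-1},\tau_{i+6}]=z_{i+3}$, and the second is $F_{i+1}T_i(F_{i+1})^{-1}\in V$ by (b). Hence $z_i\equiv z_{i+3}\pmod V$, and $3$ generates $\mathbb{Z}/5$.
\end{proof}

\subsection*{One step further}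
The element $z^{[2]}$ lies in $L_6=V/D_7$, so to kill it we must compute slightly below $V$. We use
\[
W=V^2[V,H],
\]
so that $V/W$ is central in $H/W$ and of exponent at most $2$. Working modulo $D_7\supseteq W$ would suffice to show $z^{[2]}=0$. The advantage of $W$ is that it is defined from $V$: once $z^{[2]}=0$ is known, $V$ turns out to be $D_8$, and then $W\subseteq D_{16}$ at no further cost.

The idea is this. If $D_2/W$ is abelian, then $H$ acts on it through the abelian group $H/D_2$, so the $T_a$ commute on it. But $T_{i+3}$ multiplies $F_i$ by $z_i$, while $T_{i+4}$ almost fixes $F_i$ and inverts $z_i$; they commute only if $z_i=z_i^{-1}$. To link the two statements, note that conjugation by $F_j$ is $(T_jT_{j+1})^2$, so for $x\in H$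
\begin{equation}\label{eq:crit}
[F_j,x]\in W\iff T_jT_{j+1}(x)\equiv T_{j+1}T_j(x)\pmod W .
\end{equation}

\begin{lemma}\label{lem:W}
For all $a,i$:
\begin{enumerate}
\item[(a)] $T_a(z_i)\equiv z_i^{-1}\pmod W$;
\item[(b)] $[D_2,D_2]\subseteq W$;
\item[(c)] $z_i^2\in W$.
\end{enumerate}
\end{lemma}

\begin{proof}
All congruences are modulo $W$.

(a) By Lemma~\ref{lem:V}(c), $z_i=z_{a-3}v$ with $v\in V$. Since $T_a(z_{a-3})=z_{a-3}^{-1}$ and $v$ is central with $v\equiv v^{-1}$, we get $T_a(z_i)\equiv z_{a-3}^{-1}v\equiv v^{-1}z_{a-3}^{-1}=z_i^{-1}$.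

(b) Since $[D_2,D_2]\subseteq V$, the map $b(x,y)=[x,y]W$ from $D_2\times D_2$ to $V/W$ is bimultiplicative and alternating. It is trivial when one argument lies in $V$ or is a square, it does not change when an argument is inverted, and $b(T_ax,T_ay)=b(x,y)$ because $H$ acts trivially on $V/W$. By Lemma~\ref{lem:L}, the classes of the $F_i$, of $z_0$ and of the $F_i^2$ span $L_2$, $L_3$ and $L_4$, so $D_2$ is generated by the $F_i$, $z_0$ and $V$. It suffices to show that $b$ is trivial on pairs among $F_0,\dots,F_4,z_0$.

\emph{The pairs $(z_0,F_m)$.} Choose $j\neq m$ and let $a=j+3$. Then $T_a(F_j)=F_jz_j$, and $T_a(F_m)\in F_m^{\pm1}V$ by \eqref{eq:exact} and Lemma~\ref{lem:V}, since $a\neq m+3$. Invariance gives $b(F_j,F_m)=b(F_jz_j,F_m)$, so $b(z_j,F_m)=1$, and $z_j\in z_0V$. It follows that every $z_i$ is central in $D_2/W$.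

For the remaining pairs write $T_{i+2}(F_i)=F_i^{-1}s$ with $s\in V$.

\emph{The pairs $(F_i,F_{i+1})$.} We have
\[
T_{i+1}T_{i+2}(F_i)=T_{i+1}(F_i^{-1}s)\equiv F_is,\qquad T_{i+2}T_{i+1}(F_i)=(F_i^{-1}s)^{-1}\equiv F_is,
\]
so $b(F_{i+1},F_i)=1$ by \eqref{eq:crit}.

\emph{The pairs $(F_i,F_{i+2})$.} Using (a) in the first computation,
\[
T_{i+2}T_{i+3}(F_i)=T_{i+2}(F_iz_i)\equiv F_i^{-1}s\,z_i^{-1},\qquad T_{i+3}T_{i+2}(F_i)\equiv(F_iz_i)^{-1}s .
\]
These agree because $z_i$ and $s$ are central in $D_2/W$. So $b(F_{i+2},F_i)=1$ by \eqref{eq:crit}. All pairs of indices are covered.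

(c) Write $T_{i+4}(F_i)=F_ih$ with $h\in V$. Then, using (a),
\[
T_{i+3}T_{i+4}(F_i)\equiv F_iz_ih,\qquad T_{i+4}T_{i+3}(F_i)=T_{i+4}(F_iz_i)\equiv F_ih\,z_i^{-1}.
\]
By (b) and \eqref{eq:crit} with $j=i+3$ the left sides are congruent. Hence $z_i\equiv z_i^{-1}$.
\end{proof}

\begin{proposition}\label{prop:signs}
$L_n=0$ for every $n\ge5$ that is not a power of $2$. Moreover
\[
[D_2,D_2]\subseteq D_{16},\qquad z_i^2\in D_{16},\qquad T_a(F_i)\in F_i^{\chi_i(a)}D_8\quad(a\neq i+3).
\]
\end{proposition}

\begin{proof}
Since $V=D_6$, we have $W\subseteq D_7$, so $z_0^2\in D_7$, that is, $z^{[2]}=0$ in $L_6$. The first assertion follows from Lemma~\ref{lem:L}(c). In particular $V=D_5=D_8$ and $D_9=D_{16}$, so $W=D_8^2[D_8,H]\subseteq D_9=D_{16}$. The rest is Lemma~\ref{lem:W}(b),(c), formula \eqref{eq:exact} and Lemma~\ref{lem:V}(a),(b).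
\end{proof}

\section{Inversion modulo fourth powers}\label{sec:inversion}

From degree $4$ on, the filtration now jumps only at powers of $2$, so we renumber it. For $r\ge2$ put $U_r=D_{2^r}$. By Proposition~\ref{prop:signs}, $D_{2^r+1}=U_{r+1}$, so $U_r/U_{r+1}=L_{2^r}$. One step in this filtration corresponds to one squaring, and ``modulo fourth powers'' will mean ``in $U_r/U_{r+2}$''.

\begin{lemma}\label{lem:U}
Let $r\ge2$.
\begin{enumerate}
\item[(a)] $[U_r,H]\subseteq U_{r+1}$, and squaring induces a surjective homomorphism $U_r/U_{r+1}\to U_{r+1}/U_{r+2}$.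
\item[(b)] $U_r$ is generated by $F_0^{2^{r-1}},\dots,F_4^{2^{r-1}}$.
\item[(c)] $[U_r,U_2]\subseteq U_{r+2}$.
\item[(d)] If $y\in H$, $w\in U_r$ and $n\ge0$, then $(yw)^{2^n}\in y^{2^n}U_{r+n}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $[U_r,H]\subseteq D_{2^r+1}$. The map $u\mapsto u^{[2]}$ from $L_{2^r}$ to $L_{2^{r+1}}$ is additive and surjective by \eqref{eq:restricted} and Lemma~\ref{lem:L}(c).

(b) Let $A$ be the subgroup generated by these elements. For $m\ge r$ it contains the $F_i^{2^{m-1}}$, whose classes span $U_m/U_{m+1}$; so $U_m\subseteq AU_{m+1}$. By induction $U_r=AU_m$ for all $m\geq r$, and $U_r=A$ as $A$ is closed and $\bigcap U_m=1$.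

(c) For $r=2$, \eqref{eq:gain} gives $[D_4,D_4]\subseteq D_9=U_4$. Suppose the claim holds for $r$, and let $x\in U_r$, $y\in U_2$. Then $[x,y]\in U_{r+2}$, so both factors in \eqref{eq:sq} lie in $U_{r+3}$ by (a), and $[x^2,y]\in U_{r+3}$. The elements of $H$ that centralize $U_2$ modulo $U_{r+3}$ form a closed subgroup. It contains the squares of elements of $U_r$, hence $U_{r+1}$ by (b).

(d) We have $(yw)^2=y^2[y^{-1},w]w^2\in y^2U_{r+1}$ by (a). Iterate.
\end{proof}

Raising to powers now transports Proposition~\ref{prop:signs} to every level and removes the exceptional case $a=i+3$.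

\begin{lemma}\label{lem:inv}
For $r\ge2$ and $x\in U_r$ we have $\theta(x)\in x^{-1}U_{r+2}$.
\end{lemma}

\begin{proof}
Put $\varphi_i=F_i^{2^{r-1}}$. We first show
\begin{equation}\label{eq:level}
T_a(\varphi_i)\in\varphi_i^{\chi_i(a)}U_{r+2}\qquad\text{for all }a,i.
\end{equation}
For $a\neq i+3$, write $T_a(F_i)=F_i^{\chi_i(a)}w$ with $w\in D_8=U_3$ and raise to the power $2^{r-1}$, using Lemma~\ref{lem:U}(d). For $a=i+3$ the error $z_i$ need not lie in $U_3$, but one squaring repairs this:
\[
T_{i+3}(F_i^2)=(F_iz_i)^2=F_i^2\,[F_i^{-1},z_i]\,z_i^2\in F_i^2U_4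
\]
by Proposition~\ref{prop:signs}, since $U_4=D_{16}$. Raising to the power $2^{r-2}$ gives \eqref{eq:level}.

The $T_a$ act on $U_r/U_{r+2}$, so $\theta$ sends the class of $\varphi_i$ to its power with exponent $\prod_a\chi_i(a)=(-1)^3=-1$. The group $U_r/U_{r+2}$ is abelian by Lemma~\ref{lem:U}(c), so inversion is an automorphism of it. It agrees with $\theta$ on the generators $\varphi_i$, hence everywhere.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ab}]
By Lemma~\ref{lem:U}(a), the orders $|U_m/U_{m+1}|$ do not increase with $m$, so they are constant for $m\ge r$, for some $r\geq 2$. For $m\ge r$ the squaring map $U_m/U_{m+1}\to U_{m+1}/U_{m+2}$ is then a surjection between finite groups of the same order, hence injective: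
\begin{equation}\label{eq:inj}
g\in U_m,\ g^2\in U_{m+2}\ \Longrightarrow\ g\in U_{m+1}\qquad(m\ge r).
\end{equation}
We claim that $U_r$ is abelian. As $\bigcap U_m=1$, it suffices to prove $[U_r,U_r]\subseteq U_m$ for all $m\ge r$. This is trivial for $m=r$. Assume it for some $m\geq r$.

The group $U_m/U_{m+2}$ is central in $U_r/U_{m+2}$ by Lemma~\ref{lem:U}(c), and has exponent dividing $4$ by Lemma~\ref{lem:U}(a). So $\beta(x,y)=[x,y]U_{m+2}$ is a bimultiplicative map $U_r\times U_r\to U_m/U_{m+2}$ that is trivial when one argument is a fourth power. By Lemma~\ref{lem:U}(b), $U_{r+2}$ is generated by the fourth powers of the $F_i^{2^{r-1}}\in U_r$, so $\beta$ is trivial when one argument lies in $U_{r+2}$.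

Let $x,y\in U_r$ and compute $\theta([x,y])$ modulo $U_{m+2}$ in two ways. By Lemma~\ref{lem:inv} at level $r$, $\theta(x)=x^{-1}u$ and $\theta(y)=y^{-1}u'$ with $u,u'\in U_{r+2}$, so
\[
\theta([x,y])\,U_{m+2}=\beta(x^{-1}u,\,y^{-1}u')=\beta(x^{-1},y^{-1})=\beta(x,y)=[x,y]\,U_{m+2}.
\]
By Lemma~\ref{lem:inv} at level $m$, applied to $[x,y]\in U_m$, we also have $\theta([x,y])\in[x,y]^{-1}U_{m+2}$. Hence $[x,y]^2\in U_{m+2}$, and $[x,y]\in U_{m+1}$ by \eqref{eq:inj}. This completes the induction.

Thus $U_r=D_{2^r}$ is an abelian subgroup of $D_2=\Phi(H)$, open in $H$.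
\end{proof}

The last step shows why two levels of precision were needed. The comparison yields information about $[x,y]^2$, not about $[x,y]$. Had Lemma~\ref{lem:inv} been known only modulo $U_{r+1}$, the conclusion would have been $[x,y]^2\in U_{m+1}$, which holds for every element of $U_m$.

With Proposition~\ref{prop:ab}, the deduction in Section~\ref{sec:H} is complete, and Theorems~\ref{thm:main} and~\ref{thm:compl} are proved.

\begin{thebibliography}{9}

\bibitem{DDMS}
Dixon, du Sautoy, Mann and Segal, \emph{Analytic pro-$p$ groups}, 2nd ed.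

\bibitem{Serre}
Serre, \emph{Cohomologie galoisienne}.

\bibitem{towers}
\emph{Unramified subextensions of ray class field towers},
\texttt{http://people.math.umass.edu/\textasciitilde hajir/mypapers/14-ray-class-field-towers.pdf}

\end{thebibliography}
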